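# Differentials with even zeros, spin parity, and a sum over trees

Everything is over $\mathbb C$, and Chow groups have rational coefficients (complex ones once $t$ is a complex number). For a vector bundle $E$ of rank $r$ on $X$, $q:\mathbb P(E)\to X$ is the space of lines, $\mathcal O(-1)\subset q^*E$ is the tautological line, $h=c_1(\mathcal O(1))$, and $c_u(E)=\sum_i u^ic_i(E)$, extended to $K$-theory classes. We use the standard formula
$$q_*(h^{r-1+k})=\text{the degree-}k\text{ part of }1/c(E)\quad(\text{zero for }k<0).\tag{1}$$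

For $2g-2+n>0$ let $\overline{\mathcal M}_{g,n}$ be the moduli space of stable curves, $\mathcal M_{g,n}$ the locus of smooth curves, $\pi:\mathcal C\to\overline{\mathcal M}_{g,n}$ the universal curve, and $\mathcal H_g=\pi_*\omega_\pi$ the Hodge bundle, of rank $g$ with fiber $H^0(C,\omega_C)$. Put $\lambda_i=c_i(\mathcal H_g)$ and $\Lambda(t)=1+t\lambda_1+\dots+t^g\lambda_g$. Let $p:\mathbb P\mathcal H_g\to\overline{\mathcal M}_{g,n}$ be the projection and $\xi=c_1(\mathcal O(1))$ on $\mathbb P\mathcal H_g$.

## 1. Weierstrass points and a test curve in genus two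

**Genus one.** On a smooth elliptic curve every nonzero differential $\omega$ has divisor $0=2\cdot 0$. So $\omega$ is a square in a trivial way: $D=0$ satisfies $\mathcal O(D)^{\otimes2}\cong\omega_C$. Here $h^0(\mathcal O)=1$ is odd; count this locus with the sign $-1$. Since $\mathcal H_1$ is a line bundle, $\mathbb P\mathcal H_1=\overline{\mathcal M}_{1,n}$, the tautological line is $\mathcal H_1$ itself, and $\xi=-\lambda_1$. The signed class is $-[\overline{\mathcal M}_{1,n}]$, and since $\lambda_1^2=0$ (it is pulled back from the one-dimensional $\overline{\mathcal M}_{1,1}$),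
$$\sum_b t^b\,p_*\big(\xi^b\cdot(-1)\big)=-1+t\lambda_1 .$$
On the other hand $\Lambda(2t)\Lambda(-t)-2=(1+2t\lambda_1)(1-t\lambda_1)-2=-1+t\lambda_1$. The two agree.

**Genus two, $n=0$.** Which differentials on a smooth curve $C$ of genus $2$ have only zeros of even order? The divisor has degree $2$, so it is $2x$, and $2x\in|\omega_C|$ says that $x$ is one of the six Weierstrass points. For each of them $\omega$ is unique up to scale, and $h^0(\mathcal O(x))=1$ is odd. Let $W\subset\mathbb P\mathcal H_2$ be the closure of this locus, an effective divisor of degree $6$ on the fibers of $p$. With signs we study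
$$s_2^{\pm,0}=-p_*[W]=-6,\qquad s_2^{\pm,1}=-p_*(\xi[W]).$$
The genus-one formula suggests a guess: $2^{g-1}\Lambda(2t)\Lambda(-t)-2^{2g-1}$, which for $g=2$ is $2\Lambda(2t)\Lambda(-t)-8=-6+2t\lambda_1+\cdots$. The constant term is right. Is $s_2^{\pm,1}=2\lambda_1$?

Test it on a curve in the boundary divisor $\Delta_1$ of unions $E_1\cup E_2$ of two genus-one curves. Over $\overline{\mathcal M}_{1,1}\times\overline{\mathcal M}_{1,1}$ the Hodge bundle is $\mathcal H_1\oplus\mathcal H_1$ (one summand from each factor). In $\mathbb P(\mathcal H_1\oplus\mathcal H_1)$ there are two sections: $\Sigma_1$, consisting of the lines $[(\omega_1,0)]$, and $\Sigma_2$, consisting of the lines $[(0,\omega_2)]$.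

*Claim: over $\Delta_1$, the divisor $W$ is supported on $\Sigma_1\cup\Sigma_2$.* Take a one-parameter family $C_r$, smooth for $r\ne0$, with $C_0=E_1\cup E_2$, and differentials $\omega_r$ with a double zero at $x_r$, scaled so that $\omega_0=(\omega_1,\omega_2)\neq0$; after a base change $x_r$ has a limit $x_0$. Suppose both $\omega_i\ne0$. By the residue theorem $\omega_i$ has no pole at the separating node. As a section of the dualizing line bundle, $\omega_i$ vanishes nowhere on $E_i$ away from the separating node: this is clear if $E_i$ is smooth, and if $E_i$ is a nodal cubic then $\omega_i$ is a multiple of the generator $dz/z$. So $x_0$ is the separating node. There the family is $xy=r^k$, and $\omega_r=u\,dx/x$ with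
$$u=c(r)+\mathsf A+\mathsf B,\qquad \mathsf A=\sum_{m\ge1}a_m(r)x^m,\quad \mathsf B=\sum_{m\ge1}b_m(r)y^m .$$
Integrating over the circle $|x|=$ const gives $2\pi i\,c(r)$. That circle separates $C_r$, so it is null-homologous, and $c=0$. Since $\omega_1,\omega_2$ are nonzero at the node as differentials on $E_1$, $E_2$, we have $a_1(0)\neq0\ne b_1(0)$. On a fiber, $x\frac{d}{dx}$ acts by $x\partial_x-y\partial_y$, so a double zero satisfies $\mathsf A+\mathsf B=0$ and $x\mathsf A_x-y\mathsf B_y=0$. The sum of the two equations reads $2a_1x+3a_2x^2+\dots=\sum_{m\geq 2}(m-1)b_my^m$, and the difference reads $2b_1y+3b_2y^2+\dots=\sum_{m\ge2}(m-1)a_mx^m$. So near the node $|x|\le c|y|^2$ and $|y|\le c|x|^2$ for a constant $c$, which forces $x=y=0$. But $xy=r^k\ne0$. This proves the claim.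

Hence $W$ pulls back to $a\Sigma_1+b\Sigma_2$ with $a+b=6$, and exchanging the two factors gives $a=b=3$. Now fix $E_2$ smooth and let $E_1$ vary over $B=\overline{\mathcal M}_{1,1}$, where $\int_B\lambda_1=\int_B\psi_1=\frac1{24}$. On $\Sigma_1$ the tautological line is $\mathcal H_1$, so $\xi$ has degree $-\frac1{24}$; on $\Sigma_2$ it is trivial. Thus
$$\int_Bs_2^{\pm,1}=-3\cdot\big(-\tfrac1{24}\big)=\tfrac{3}{24},\qquad\int_B2\lambda_1=\tfrac2{24}.$$
The guess is wrong. The normal bundle of $\Delta_1$ is the tensor product of the tangent lines at the two branches, so $\int_B[\Delta_1]=-\frac1{24}$, and the discrepancy is the one of $2\lambda_1=s_2^{\pm,1}+[\Delta_1]$.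

Where does $[\Delta_1]$ come from? On $E_1\cup E_2$ the differentials $(\omega_1,\omega_2)$ with both $\omega_i\neq0$ are squares componentwise. Their projectivization has dimension $2+1=3=\dim W$, so it is too large to lie in the boundary of $W$. It is a second component of "the space of squares", lying over $\Delta_1$, with sign $(-1)(-1)=+1$. The question is whether in every genus the naive expression becomes exact once all such components, indexed by trees, are added.

## 2. Signed classes, trees, and the two identities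

For $a\in\mathbb Z_{>0}^n$ let $\mathcal H_g(a)\subset\mathcal H_g|_{\mathcal M_{g,n}}$ be the cone of nonzero differentials on smooth curves $(C,x_1,\dots,x_n)$ vanishing to order exactly $a_i-1$ at $x_i$; other zeros are unrestricted. If all $a_i$ are odd, $\mathcal{SQ}_g(a)\subset\mathcal H_g(a)$ is the sub-cone where all non-marked zeros have even order. Then $\mathrm{div}\,\omega=2D$ with $D$ effective, and $\mathcal O(D)$ is a *theta characteristic*, i.e. $\mathcal O(D)^{\otimes 2}\cong\omega_C$. By Atiyah and Mumford the parity of $h^0(C,\mathcal O(D))$ is locally constant, so $\mathcal{SQ}_g(a)=\mathcal{SQ}_g(a)^+\sqcup\mathcal{SQ}_g(a)^-$ (even, odd). Write $\mathbb P\overline{\mathcal{SQ}}_g(a)^{\pm}$ for the closures of the projectivizations in $\mathbb P\mathcal H_g$ and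
$$[\mathbb P\overline{\mathcal{SQ}}_g(a)]^\pm=[\mathbb P\overline{\mathcal{SQ}}_g(a)^+]-[\mathbb P\overline{\mathcal{SQ}}_g(a)^-].$$
For $a=(1,\dots,1)$, i.e. $\omega$ nonzero at the markings, this cycle has dimension $\dim\overline{\mathcal M}_{g,n}$ (we reprove this in Section 8). Put
$$s_g^{\pm,b}=p_*\big(\xi^b[\mathbb P\overline{\mathcal{SQ}}_g(1,\dots,1)]^\pm\big)\in A^b(\overline{\mathcal M}_{g,n}),\quad s_g(t)=\sum_{b\ge0}t^bs_g^{\pm,b},\quad L_g(t)=2^{g-1}\Lambda(2t)\Lambda(-t)-2^{2g-1}.$$
The dependence on $n$ is suppressed.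

A *stable graph* $\Gamma$ of type $(g,n)$ is a connected graph with vertex genera $g(v)\ge0$, edges made of pairs of half-edges, and legs $1,\dots,n$, such that $\sum_vg(v)+h^1(\Gamma)=g$ and $2g(v)-2+n(v)>0$ for all $v$, where $n(v)$ counts half-edges and legs at $v$. $\mathrm{Aut}(\Gamma)$ permutes vertices and half-edges, preserving all data and the leg labels. The gluing map is $\zeta_\Gamma:\prod_v\overline{\mathcal M}_{g(v),n(v)}\to\overline{\mathcal M}_{g,n}$. Let $\mathrm{Tree}_{g,n}$ be the set of isomorphism classes of stable graphs of type $(g,n)$ that are trees without vertices of genus $0$. For instance $\mathrm{Tree}_{1,n}$ contains only the one-vertex graph, and $\mathrm{Tree}_{2,0}$ has two elements: one vertex of genus $2$, and two vertices of genus $1$ joined by an edge, with $|\mathrm{Aut}|=2$.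

**Theorem A.** For all $g,n\in\mathbb Z_{\ge0}$ with $2g-2+n>0$, as polynomials in $t$ (hence for all $t\in\mathbb C$),
$$\text{(I)}\quad L_g(t)=\sum_{\Gamma\in\mathrm{Tree}_{g,n}}\frac{t^{|E(\Gamma)|}}{|\mathrm{Aut}(\Gamma)|}\,\zeta_{\Gamma*}\Big(\bigotimes_{v}s_{g(v)}(t)\Big),$$
$$\text{(II)}\quad s_g(t)=\sum_{\Gamma\in\mathrm{Tree}_{g,n}}\frac{(-t)^{|E(\Gamma)|}}{|\mathrm{Aut}(\Gamma)|}\,\zeta_{\Gamma*}\Big(\bigotimes_{v}L_{g(v)}(t)\Big).$$

This is the statement posed as Conjecture A.2.1 in "Tautological relations and double ramification cycles with spin parity". The cases we have seen fit. In genus one it reads $s_1=L_1$. In genus two, $n=0$, the coefficient of $t$ in (I) reads $2\lambda_1=s_2^{\pm,1}+\frac12\zeta_*(1)$, and $\frac12\zeta_*(1)=[\Delta_1]$. For $g=0$ we have $s_0=0$, $L_0=\frac12-\frac12=0$ and $\mathrm{Tree}_{0,n}=\emptyset$ (all vertices of a graph of total genus $0$ have genus $0$), so both identities read $0=0$. **From now on $g\ge1$.**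

Here is the plan. Instead of the differential $\omega$ we parametrize its square root: a section $s$ of a line bundle $L$ with $L^2\cong\omega$. On a suitable compactification $S$ of the moduli of pairs $(C,L)$, the pairs ($(C,L)$, nonzero section up to scale) form a proper space $Z$. Its class can be computed from Chern classes of $R\pi_*L$, and the components of $Z$ turn out to be the trees.

## 3. Theta characteristics on curves with $\mu_2$-nodes

A theta characteristic need not degenerate to a line bundle on a stable curve. A little stackiness at the nodes repairs this.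

**Definition (2-stable curve, spin stack).** A *2-stable curve* is a twisted stable $n$-pointed curve $\mathcal C$ with stabilizer $\mu_2$ at every node and trivial stabilizers elsewhere. At a node $\mathcal C=[\{xy=0\}/\mu_2]$ with $-1\in\mu_2$ acting by $(x,y)\mapsto(-x,-y)$, and the versal deformation is $xy=\tau$. Let $\rho:\mathcal C\to C$ be the coarse curve, with $X=x^2$, $Y=y^2$, $XY=\tau^2$. The stack $S=\overline{\mathcal S}_{g,n}$ parametrizes $(\mathcal C,x_i,L,\varphi:L^{\otimes2}\cong\omega_{\mathcal C})$ with $\mathcal C$ 2-stable.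

The functor $\rho_*$ is exact, and $\omega_{\mathcal C}=\rho^*\omega_C$ is generated at a node by $dx/x=-dy/y$. We use three facts from Chiodo, *Stable twisted curves and their r-spin structures*, Ann. Inst. Fourier 58 (2008):

* the stack of 2-stable curves is a smooth proper irreducible DM stack of dimension $3g-3+n$;
* $S$ is étale and proper over it;
* the resulting map $\epsilon:S\to\overline{\mathcal M}_{g,n}$ has degree $2^{2g-1}$ (a smooth curve has $2^{2g}$ theta characteristics, each with automorphism group $\{\pm1\}$).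

So $S$ is smooth and proper of pure dimension $3g-3+n$. We keep $\pi:\mathcal C\to S$ and $L$ for the universal objects. The curve $\mathcal C$ has automorphisms over $C$, called *ghosts*: $\mathrm{Aut}(\mathcal C/C)=\mu_2^{E}$, where the ghost $\gamma_i$ at the node $i$ acts by $(x,y)\mapsto(-x,y)$, hence by $\tau_i\mapsto-\tau_i$ on the versal deformation. Automorphisms of $(\mathcal C,L,\varphi)$ over $C$ form an extension of a subgroup of $\mu_2^E$ by $\mathrm{Aut}(L,\varphi)=\{\pm1\}$.

**Step 1: the two local types.** This step finds what $L$ looks like at a node. Take a local generator of $L$ that is an eigenvector for $\mu_2$. Its square is an invariant unit times $dx/x$; dividing by an invariant square root of the unit we get a generator $e$ with $e^2=dx/x$. The node is *NS* if $-1\in\mu_2$ acts on $e$ by $-1$, and *R* if it acts trivially. For a component $v$ let $\mathcal C_v,C_v$ be the normalized twisted and coarse components and $\theta_v=\rho_*(L|_{\mathcal C_v})$.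

At an NS node, invariant sections are odd functions times $e$: on the nodal curve they are $(xf(x^2)+yg(y^2))e$ with $f,g$ arbitrary. Since $(xe)^2=x\,dx=\frac12dX$, we have $\theta_v^2=\omega_{C_v}$ near the branch point. The two branches do not interact: near the node $\rho_*L$ is the push-forward of $\theta$ from the normalization.

At an R node, $L$ is pulled back from $C$, and $e^2=\frac12dX/X=-\frac12dY/Y$. So $\theta_v^2=\omega_{C_v}(q)$ near the branch point $q$, and a section must take the same value on the two branches.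

In particular, if all nodes are NS then $H^0(\mathcal C,L)=\bigoplus_vH^0(C_v,\theta_v)$.

**Step 2: separating nodes are NS.** At an NS half-edge $\theta_v$ is generated by $xe$, and $x$ has a zero of degree $\frac12$ at the stacky point. So $\deg L|_{\mathcal C_v}=\deg\theta_v+\frac12\#\{\text{NS half-edges at }v\}$. Suppose a separating node is R, and consider a side of genus $g_1$. Each internal NS edge has two half-edges on that side, so $L$ has integral degree there. But its degree is $\frac12(2g_1-2+1)$, a contradiction.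

**Example 1 (the nodal cubic).** Let $C$ be $\mathbb P^1$ with $0,\infty$ glued, with one marking. Here $\omega_C$ is trivial, generated by $dz/z$. R-type roots are line bundles on $C$ with $L^2\cong\mathcal O$: the trivial one, with $h^0=1$, and the one whose sections are the functions $f$ on $\mathbb P^1$ with $f(\infty)=-f(0)$, with $h^0=0$. For NS type, $\theta=\mathcal O_{\mathbb P^1}(-1)$, so $h^0=0$; there are two gluings at the stacky node, differing by a sign. Altogether there are four roots, one odd and three even, as on a smooth elliptic curve. Note that the two R roots have opposite parity; this will return in Section 10.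

**Step 3: Serre duality.** This step gives the self-duality of $\rho_*L$ even where it is not locally free. The product $\rho_*L\otimes\rho_*L\to\omega_C$ induces a map $\rho_*L\to\mathcal Hom(\rho_*L,\omega_C)$. It is an isomorphism where $\rho_*L$ is invertible with square $\omega_C$, i.e. at smooth points and R nodes. At an NS node, with $\mathrm{nor}:\tilde C\to C$ the normalization,
$$\mathcal Hom(\mathrm{nor}_*\theta,\omega_C)=\mathrm{nor}_*\mathcal Hom(\theta,\mathrm{nor}^!\omega_C)=\mathrm{nor}_*(\theta^\vee\otimes\omega_{\tilde C})=\mathrm{nor}_*\theta .$$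
So $\rho_*L\cong\mathcal Hom(\rho_*L,\omega_C)$, and duality on $C$ says that the cup product
$$H^0(L)\otimes H^1(L)\to H^1(\omega)=\mathbb C\quad\text{is perfect, and}\quad\chi(L)=0.\tag{2}$$

## 4. The space of sections, and why its expected dimension is wrong

**Definition (the space $Z$).** $q_Z:Z\to S$ is the projective $S$-stack of $(\mathcal C,L,[s])$ with $0\ne s\in H^0(\mathcal C,L)$ up to scale. If $K=R\pi_*L$ is locally $[A\xrightarrow{d}B]$ with vector bundles in degrees $0,1$, then $Z\subset\mathbb P(A)$ is the zero scheme of $\mathcal O(-1)\to A\to B$. (It is $\operatorname{Proj}\operatorname{Sym}\operatorname{coker}(B^\vee\to A^\vee)$, and this cokernel is the degree-$0$ cohomology sheaf of $K^\vee$, so it does not depend on the choice.) Let $h=c_1(\mathcal O_Z(1))$.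

The first thing to try is to treat $Z$ as a zero locus: $Z$ is cut out in $\mathbb P(A)$ by a section of $B(1)$, so one would like to say $[Z]=c_N(B(1))$ with $N=\operatorname{rk}A=\operatorname{rk}B$. This gives a class of dimension $\dim S+(N-1)-N=\dim S-1$. But we want $Z$ to map onto loci of dimension $\dim S$. The example below shows the discrepancy.

**Example 2 (the odd spin curves of genus one).** Over the component of $S$ where $L$ is fiberwise trivial, $L=\pi^*\mathcal L$ with $\mathcal L^2=\mathcal H_1$, so $R^0\pi_*L=\mathcal L$ and $R^1\pi_*L=\mathcal L\otimes\mathcal H_1^\vee=\mathcal L^{-1}$. Locally we may take $A=\mathcal L$, $B=\mathcal L^{-1}$, $d=0$, $N=1$. Then $Z$ is the whole component, of dimension $\dim S$. With $\ell=c_1(\mathcal L)$ we have $h=-\ell$, and $c_1(B(1))=h-\ell=2h$. So the zero-locus class is not $[Z]$ but $2h\cap[Z]$.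

The missing ingredient is the symmetry of the situation: $B$ is dual to $A$ through $L\cong\omega\otimes L^\vee$. To use it we need $A,B$ and the duality on the level of actual complexes, and for that we first pass to an affine base.

**Lemma 1 (affine charts).** There is a smooth affine scheme $T$ with a smooth surjective map $T\to S$ such that $A^i(S)\to A^i(T)$ is an isomorphism for all $i\le\dim S$.

*Proof.* **Step 1: a bundle with faithful stabilizers.** We want a vector bundle on $S$ on whose fibers stabilizers act faithfully. Put $\omega_{\log}=\omega(\sum x_i)$ and, for $k\gg0$,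
$$\mathcal E=T_S\oplus\pi_*(L\otimes\omega_{\log}^k)\oplus\pi_*\omega_{\log}^3,$$
of rank $m$. Let an automorphism act trivially on a fiber. Since $\omega_{\log}^3$ is very ample on $C$, it is trivial on $C$. Since $T_S$ is the space of first-order deformations of $\mathcal C$ and a ghost at node $i$ acts by $-1$ on the $\tau_i$-direction, its ghost part is trivial. So it is $\pm1$ on $L$, and it is $+1$ because it acts trivially on the nonzero second summand.

**Step 2: an open scheme.** We remove stabilizers. In the total space of $\mathcal E^{\oplus M}$ let $U$ be the open locus of $M$-tuples spanning the fiber. Its stabilizers are trivial, its complement has codimension $M-m+1$, and $U\to S$ is smooth and surjective for $M\geq m$. The coarse space of $\mathcal E^{\oplus M}$ is affine and of finite type over that of $S$, which is finite over the projective coarse space of $\overline{\mathcal M}_{g,n}$. So $U$, being open in that coarse space, is a smooth quasi-projective scheme. By homotopy invariance for $\mathcal E^{\oplus M}\to S$ and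 the localization sequence, $A^i(S)\cong A^i(U)$ for $i\le M-m$; take $M\gg0$.

**Step 3: an affine scheme.** By Jouanolou's trick there is a torsor $T\to U$ under a vector bundle $\mathcal F$ with $T$ affine. We check $A^*(U)\cong A^*(T)$. The torsor comes from an extension $0\to\mathcal F\to\mathcal F'\to\mathcal O\to0$, with $T=\mathbb P(\mathcal F')\setminus\mathbb P(\mathcal F)$, and $\mathbb P(\mathcal F)$ is the zero divisor of $\mathcal O(-1)\to\mathcal F'\to\mathcal O$, of class $h$. Since $A^*(\mathbb P(\mathcal F'))\to A^*(\mathbb P(\mathcal F))$ is onto, the classes supported on $\mathbb P(\mathcal F)$ are the multiples of $h$. So $A^*(T)=A^*(\mathbb P(\mathcal F'))/(h)=A^*(U)/(c_{\rm top}(\mathcal F'))$, and $c_{\rm top}(\mathcal F')=c_{\rm top}(\mathcal F)\,c_1(\mathcal O)=0$. $\square$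

## 5. Two isotropic subbundles of a quadric bundle

Pull everything back to $T$. The coarse family $\bar\pi:C_T\to T$ is projective, and $\rho_*L$ is flat over $T$ and compatible with base change. As $T$ is affine, $K=R\bar\pi_*(\rho_*L)$ is globally $[A\xrightarrow{d}B]$ with $A,B$ vector bundles. Their ranks agree since $\chi(L)=0$; adding the same trivial summand to $A$ and $B$ on connected components, we may assume that the common rank $N\ge1$ is constant.

**Step 1: a symmetric pairing of complexes.** This step represents Serre duality by a chain map. The cup product and trace give $\beta:K\otimes^{\mathbf L}K\to R\pi_*\omega\to R^1\pi_*\omega[-1]=\mathcal O[-1]$. Multiplication $L\otimes L\to\omega$ is symmetric, so $\beta\sigma=\beta$, where $\sigma(a\otimes b)=(-1)^{|a||b|}b\otimes a$. On the affine scheme $T$, $K\otimes K$ is a bounded complex of projectives, so $\beta$ is represented by a chain map $\beta'$. The average $\frac12(\beta'+\beta'\sigma)$ also represents $\beta$; call it $\beta'$ again. It lives in degree $1$, on $A\otimes B\oplus B\otimes A$,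 and is given by $\langle a,b\rangle:=\beta'(a\otimes b)=\beta'(b\otimes a)$. The only chain-map condition is that $\beta'$ kills $d(a\otimes a')=da\otimes a'+a\otimes da'$, i.e.
$$\langle a,da'\rangle+\langle a',da\rangle=0,\qquad\text{in particular}\quad\langle a,da\rangle=0.\tag{3}$$
On fibers, $\langle\,,\rangle$ induces the Serre pairing $\ker d\otimes\operatorname{coker}d\to\mathbb C$ of (2).

**Step 2: the quadric.** Now $Z$ becomes an intersection inside a quadric bundle. Let $\mathbb V=B\oplus B^\vee$ with the quadratic form $(b,\beta)\mapsto\beta(b)$. Put $W_2=B^\vee$, and let $W_1$ be the image of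
$$A\to\mathbb V,\qquad a\mapsto(da,\langle a,\cdot\rangle).$$
By (3) $W_1$ is isotropic. The map is injective on fibers: if $da=0$ and $\langle a,\cdot\rangle=0$, then $a\in H^0(L)$ pairs to zero with $\operatorname{coker}d=H^1(L)$, so $a=0$. Hence $W_1\cong A$ and $W_2$ are isotropic subbundles of rank $N$ in rank $2N$, with $W_1\cap W_2=H^0(L)$ on fibers. Let $\mathcal Q\subset\mathbb P(\mathbb V)$ be the quadric bundle. Since $\mathbb V/W_2=B$, the scheme $\mathbb P(W_1)\cap\mathbb P(W_2)$ is cut out in $\mathbb P(A)$ by $\mathcal O(-1)\to A\xrightarrow{d}B$, so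
$$Z_T:=Z\times_ST=\mathbb P(W_1)\cap\mathbb P(W_2)\subset\mathcal Q\quad\text{scheme-theoretically}.$$
$\mathcal Q$ is smooth over $T$ of relative dimension $2N-2$, and each $\mathbb P(W_i)$ has relative dimension $N-1$. So every component of $Z_T$ has dimension at least $\dim T$, and therefore
$$\text{every irreducible component of }Z\text{ has dimension}\ge\dim S=3g-3+n.\tag{4}$$
The dimension count is one better than before.

Let $\eta:S\to\mathbb Z/2$ be the parity of $h^0(L)$.

**Proposition 2.** $\eta$ is locally constant. If $Z$ has pure dimension $\dim S$, then in $A^*(S)$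
$$\sum_bu^b\,q_{Z*}(h^b\cap[Z])=\tfrac12\big(c_u(-R\pi_*L)-(-1)^\eta\big).$$

*Proof.* Flat pullback is compatible with proper push-forward and Chern classes, and $A^b(S)=0$ for $b>\dim S$. So by Lemma 1 we may work on $T$.

**Step 1: twice $h$ times the class.** We compute $2h[\mathbb P(W_2)]$ in $\mathcal Q$. The bundle $E=(\mathbb V/W_2)(1)$ on $\mathcal Q$ has rank $N$, and its tautological section has zero scheme $\mathbb P(W_2)$, of codimension only $N-1$ in $\mathcal Q$. From
$$0\to N_{\mathbb P(W_2)/\mathcal Q}\to E|_{\mathbb P(W_2)}\to N_{\mathcal Q/\mathbb P(\mathbb V)}|_{\mathbb P(W_2)}=\mathcal O(2)\to0$$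
the excess bundle is $\mathcal O(2)$, and the excess intersection formula gives $2h[\mathbb P(W_2)]=c_N(E)$ in $A^*(\mathcal Q)$. Pull back by $i_1:\mathbb P(W_1)\to\mathcal Q$ and put $z=i_1^*[\mathbb P(W_2)]$, $P_1=\sum_jc_j(A)h^{N-j}$, $P_2=\sum_jc_j(B)h^{N-j}$. Then
$$2hz=P_2\quad\text{in }A^*(\mathbb P(A))=A^*(T)[h]/(P_1).$$

**Step 2: dividing by $2h$.** This step recovers $z$ itself. Write $z=\sum_{i=0}^{N-1}z_ih^{N-1-i}$ with $z_i\in A^i(T)$. Both $2hz$ and $P_2$ have degree $\le N$ in $h$, and $P_1$ is monic of degree $N$. So in the polynomial ring $A^*(T)[h]$, comparing coefficients of $h^N$,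
$$2hz=P_2-(1-2z_0)P_1,\qquad z_0\in A^0(T).\tag{5}$$

**Step 3: $z_0$ is the parity.** Restricting to the fiber over a point, $z_0$ is the intersection number of $\mathbb P(W_1)$ and $\mathbb P(W_2)$ in a smooth quadric of dimension $2N-2$. Maximal isotropic subspaces of a $2N$-dimensional quadratic space form two connected families, and $W,W'$ lie in the same family if and only if $\dim W\cap W'\equiv N\pmod2$. The number $z_0$ depends only on the families of $W_1$ and $W_2$. Choose an isotropic complement of $W_1$, identified with $W_1^\vee$; this complement meets $W_1$ in $0$, and exchanging one dual pair of basis vectors gives a subspace meeting $W_1$ in a line. These two lie in different families, so one of them, call it $W'$, lies in the family of $W_2$, and $\dim W_1\cap W'\equiv\dim W_1\cap W_2\pmod2$. If $W_1\cap W'=0$, the intersection number is $0$. If $W_1\cap W'=\ell$ is a line, then inside $T_\ell\mathcal Q=\mathrm{Hom}(\ell,\ell^\perp/\ell)$ the tangent spaces $\mathrm{Hom}(\ell,W_1/\ell)$ and $\mathrm{Hom}(\ell,W'/\ell)$ are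 complementary, so the intersection is one transversal point. Hence $z_0=1$ if $h^0(L)$ is odd and $z_0=0$ if it is even. Thus $\eta$ is locally constant on $T$, hence on $S$, and $1-2z_0=(-1)^\eta$.

**Step 4: push-forward.** By (1), the push-forward to $T$ of $h^bf$, $f\in A^*(T)[h]$, is the coefficient of $h^{-1-b}$ in $f/P_1$ expanded in $h^{-1}$: for $f=h^m$ both are the degree-$(m+b-N+1)$ part of $1/c(A)$. By (5),
$$\frac z{P_1}=\frac1{2h}\Big(\frac{P_2}{P_1}-(-1)^\eta\Big)=\frac1{2h}\big(c_{1/h}(B-A)-(-1)^\eta\big).$$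
So $\sum_bu^b\cdot(\text{push-forward of }h^bz)=\frac12\big(c_u(B-A)-(-1)^\eta\big)$, and $B-A=-R\pi_*L$.

**Step 5: $z=[Z_T]$.** If $Z$ is pure of dimension $\dim S$, then $Z_T$ is pure of dimension $\dim T$, the expected one. Since $i_1$ is a regular embedding of codimension $N-1$ and $\mathbb P(W_2)$ is Cohen–Macaulay, $i_1^![\mathbb P(W_2)]=[Z_T]$ by Fulton, *Intersection Theory*, Prop. 7.1. $\square$

In Example 2, (5) reads $2h\cdot 1=(h-\ell)+(h+\ell)$, and Proposition 2 reads $\frac1{1+u\ell}=\frac12\big(\frac{1-u\ell}{1+u\ell}+1\big)$.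

## 6. Components of $Z$ are trees: a dimension count

We must bound the dimension of $Z$ and find its generic points. We stratify by the shape of $s$ and count parameters of $s^2$.

**Lemma 3 (differentials with prescribed orders).** Let $C$ be a smooth connected curve of genus $\gamma$ with a meromorphic differential $\omega$, and let $I\sqcup J$ be distinct points containing all its zeros and poles, of order $-1$ at the points of $I$ and of order $m_i\ge0$ at those of $J\ne\emptyset$. The space of first-order deformations of $(C,I\sqcup J,\omega)$ with constant orders has dimension $2\gamma-2+|I|+|J|+\delta_{I=\emptyset}$, and there are no infinitesimal automorphisms. The differential of the residue map is onto $\{(r_i)\in\mathbb C^I:\sum r_i=0\}$.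

*Proof.* Put $m_i=-1$ on $I$ and call all the points $p_i$. A deformation is given on an open cover by forms $\omega+\varepsilon\theta_U$ with $\theta_U\in\omega_C(-\sum m_ip_i)$, glued along vector fields $X_{UV}\in T_C(-\sum p_i)$ with $\theta_V-\theta_U=\pm d\iota_{X_{UV}}\omega$ (the Lie derivative of a closed form). So infinitesimal automorphisms and deformations are $\mathbb H^0$ and $\mathbb H^1$ of $T_C(-\sum p_i)\xrightarrow{X\mapsto d\iota_X\omega}\omega_C(-\sum m_ip_i)$. As $\mathrm{div}\,\omega=\sum m_ip_i$ exactly, contraction with $\omega$ identifies this complex with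
$$\mathcal O\big(-\textstyle\sum(m_i+1)p_i\big)\xrightarrow{d}\omega_C\big(-\textstyle\sum m_ip_i\big).$$
Analytically this is quasi-isomorphic to $\mathbb C$ away from the points. Near a point of $J$ the map $z^{m+1}\mathcal O\to z^m\mathcal O\,dz$ is bijective, so there it is the extension by zero of $\mathbb C$. Near a point of $I$ it is the logarithmic complex $\mathcal O\to\omega(p)$, i.e. the full direct image of $\mathbb C$ from the complement. So $\mathbb H^k=H^k(C\setminus I,J;\mathbb C)$. Since $J\neq\emptyset$, $H^0=0$; and $H^2(C\setminus I,J)=H^2(C\setminus I)$ has dimension $\delta_{I=\emptyset}$. As the Euler characteristic is $2-2\gamma-|I|-|J|$, $h^1$ is as claimed. The differential of the residue map is $H^1(C\setminus I,J)\to H^1(C\setminus I)\to\mathbb C^I$; the first arrow is onto since $H^1(J)=0$, and the image of the second is $\{\sum r_i=0\}$. $\square$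

**Lemma 4.** $Z$ has pure dimension $3g-3+n$. At the generic point of each component the dual graph $\Gamma$ lies in $\mathrm{Tree}_{g,n}$, all nodes are NS, $s|_{C_v}\ne0$ for every $v$, and $s$, as a section of each $\theta_v$, does not vanish at nodes or legs.

*Proof.* **Step 1: the strata.** We cut $Z$ into finitely many locally closed strata, according to: the graph $\Gamma$ with the types NS/R; the set $V_0$ of vertices with $s|_{C_v}=0$; the set $E^*$ of R-edges where $s\ne0$ at the node; and all vanishing orders. The affine cone over a stratum (pairs with $s$ itself) maps quasi-finitely to tuples $\big((C_v)_{v\in V_0},(C_v,\omega_v=s_v^2)_{v\notin V_0}\big)$ of pointed curves with differentials: $\mathcal C$ is determined by $C$, there are finitely many $(L,\varphi)$ on it, and $s_v$ is determined by $s_v^2$ up to sign. Hence the dimension of the cone is at most that of the tangent space to such tuples, with the constraints they satisfy.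

**Step 2: one vertex.** For $v\notin V_0$ the local types of Section 3 show that $\omega_v$ has

* even order $\ge0$ at legs, at NS half-edges and at non-special points;
* order $-1$ at the $p_v^*$ half-edges belonging to $E^*$;
* odd order $\ge1$ at the other $p_v^0$ R half-edges (there $s_v=f(X)e$ with $f(0)=0$ and $s_v^2=\frac12f^2dX/X$).

If $\omega_v$ has $j_v$ non-special zeros, the degree $2g_v-2$ gives
$$2j_v+p_v^0\le2g_v-2+p_v^*.\tag{6}$$
Apply Lemma 3 with $I$ the half-edges in $E^*$ at $v$ and $J$ all other special points and zeros; then $|I|+|J|=n_v+j_v$, where $n_v=n(v)$. Is $J\ne\emptyset$? Otherwise $\mathrm{div}\,\omega_v=-I$ and all special points lie in $I$. If $I=\emptyset$ then $g_v=1$, $n_v=0$; if $I\ne\emptyset$ then $g_v=0$, $n_v=2$; both are unstable. So by (6) the tangent dimension at $v$ is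
$$2g_v-2+n_v+j_v+\delta_{p_v^*=0}\le3g_v-3+n_v+\delta_{p_v^*=0}+\tfrac12(p_v^*-p_v^0).$$
A vertex in $V_0$ contributes $3g_v-3+n_v$.

**Step 3: matching residues.** At an edge of $E^*$ we have $s^2=c^2dx/x=-c^2dy/y$ at the node, so the residues on the two branches are opposite. Let $V^*$ be the set of vertices on $E^*$ and $c^*$ the number of components of the graph $(V^*,E^*)$. The space $\prod_{v\in V^*}\{\sum r=0\}$ has dimension $2|E^*|-|V^*|$. The matching residues in it are the flows on $(V^*,E^*)$, a space of dimension $h^1(V^*,E^*)=|E^*|-|V^*|+c^*$. As the residue maps are onto on tangent spaces (Lemma 3), matching lowers the tangent dimension by exactly $|E^*|-c^*$.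

**Step 4: the sum.** Use $\sum_v(3g_v-3+n_v)=3g-3+n-|E|$ and $\sum_v\frac12p_v^*=|E^*|$, and note that $\delta_{p_v^*=0}$ contributes $|V|-|V_0|-|V^*|$. The affine cone over the stratum has dimension at most
$$3g-3+n-|E|+|V|-|V^*|-|V_0|+c^*-\tfrac12\sum_{v\notin V_0}p_v^0.$$
Contracting $E^*$ in $\Gamma$ gives a connected graph with $|V|-|V^*|+c^*$ vertices and $|E|-|E^*|$ edges, so $|E|-|E^*|\ge|V|-|V^*|+c^*-1$. The bound is therefore at most
$$3g-2+n-|E^*|-|V_0|-\tfrac12\sum_{v\notin V_0} p_v^0 .$$

**Step 5: equality.** The stratum itself has dimension one less, hence at most $3g-3+n$. Equality forces $E^*=V_0=\emptyset$ and all $p_v^0=0$, so there are no R-edges; it forces equality in the graph inequality, so $\Gamma$ is a tree; and it forces equality in (6), so $2j_v=2g_v-2$. The last excludes $g_v=0$. It also says that the $j_v$ non-special zeros, each of order at least $2$, use up the whole degree, so $\omega_v$ is nonzero at all special points. By (4) every component of $Z$ has dimension $\ge3g-3+n$, so its generic point lies in a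 stratum where equality holds. $\square$

## 7. Multiplicity one: gluing by vector fields and smoothing nodes

**Lemma 5.** $Z$ is smooth of dimension $\dim S$ at every point $(\mathcal C,L,[s])$ such that all nodes are NS, $s|_{C_v}\ne0$ for all $v$, and at every node, writing $s=xf_1(x^2)e$ and $s=yf_2(y^2)e$ on the two branches, $f_1(0)\ne0\ne f_2(0)$. In particular all components of $Z$ have multiplicity one.

*Proof.* **Step 1: reduction to obstructions.** We turn smoothness into a statement about $H^0(L)$. Let $\mathrm{ob}_s:T_S\to H^1(\mathcal C,L)$ send a first-order deformation $v$ to the obstruction to lifting $s$; locally it is the class of $(\partial_vd)s$ in $\operatorname{coker}d$. Tangent vectors to $Z$ are pairs $(v,\dot s\in A/s)$ with $d\dot s+(\partial_vd)s=0$, so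
$$\dim T_{[s]}Z=(h^0(L)-1)+\dim S-\operatorname{rk}(\mathrm{ob}_s).$$
By (4) it suffices to show $\operatorname{rk}(\mathrm{ob}_s)\ge h^0(L)-1=h^1(L)-1$. Using $H^1(L)^\vee=H^0(L)$, this follows if every $s'\in H^0(L)$ with $\langle\mathrm{ob}_s(v),s'\rangle=0$ for all $v\in T_S$ lies in $\mathbb Cs$. We fix such an $s'$ and test it on explicit deformations of $(\mathcal C,L,\varphi)$. We work analytically (GAGA) on $C$, with $\rho_*L$ and $\omega_C$.

**Step 2: the pairing as a residue.** This makes $\langle\mathrm{ob}_s(v),s'\rangle$ computable. Suppose a deformation is glued from two open pieces $U_0,U_1$ on which $s$ lifts. Then $\mathrm{ob}_s$ is the image of the difference of the lifts under the Mayer–Vietoris map $\delta:H^0(U_0\cap U_1,L)\to H^1(\mathcal C,L)$, and its pairing with $s'$ is the trace of $\delta$ of the product with $s'$ in $H^0(U_0\cap U_1,\omega)$. In the two cases below $U_0$ is a neighborhood of a point and $U_0\cap U_1$ consists of one or two punctured discs. Consider "sum of residues" on $H^0(U_0\cap U_1,\omega)$.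 It is nonzero. It kills $H^0(U_0,\omega)$ and $H^0(U_1,\omega)$, by the residue theorem on each component and because residues at the two branches of a node cancel. Since $\delta$ embeds $H^0(U_0\cap U_1,\omega)/(H^0(U_0,\omega)+H^0(U_1,\omega))$ into $H^1(\omega)\cong\mathbb C$, this quotient is one-dimensional and the trace of $\delta$ is a nonzero multiple of the sum of residues.

**Step 3: $s'$ is proportional to $s$ on each component.** Let $r\in C_v$ be a non-special point with coordinate $z$ and $s(r)\neq0$. Glue a disc $U_0$ around $r$ to $U_1=\mathcal C\setminus r$ by $1+\varepsilon X$, with $X=X(z)\partial_z$ a vector field on the punctured disc, acting on half-forms by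
$$f\sqrt{dz}\mapsto f\sqrt{dz}+\varepsilon\big(Xf'+\tfrac12X'f\big)\sqrt{dz}.$$
Its square is the Lie derivative on $\omega$, so this is compatible with $\varphi$. With $s=f\sqrt{dz}$, $s'=g\sqrt{dz}$ and constant lifts on both pieces, the product is $\pm(Xf'g+\frac12X'fg)\,dz$. Since $\frac12X'fg$ and $-\frac12X(fg)'$ differ by a derivative, its residue is $\pm\frac12\operatorname{Res}X(f'g-fg')\,dz$. Taking $X=z^{-m}\partial_z$ for all $m\ge1$ kills all Taylor coefficients of $f'g-fg'$. So $(g/f)'=0$ near $r$, and $s'|_{C_v}=c_vs|_{C_v}$ with a constant $c_v$.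

**Step 4: the constants agree across nodes.** Consider a node with branches in $v$ and $w$ (possibly $v=w$). Let $U_0=[\{xy=0\}/\mu_2]$ be a neighborhood and $U_1$ the complement of the node. Deform $U_0$ to $[\{xy=\varepsilon\}/\mu_2]$ over $\mathbb C[\varepsilon]/\varepsilon^2$ and glue it to the constant deformation of $U_1$ by the coordinate $x$ on branch 1 and $y$ on branch 2; $L$ deforms with $e^2=dx/x=-dy/y$. Write $s'=xg_1(x^2)e$ and $s'=yg_2(y^2)e$ on the branches, with $g_1=c_vf_1$ and $g_2=c_wf_2$. Lift $s$ constantly on $U_1$, and on $U_0$ by $(xf_1(x^2)+yf_2(y^2))e$. Substituting $y=\varepsilon/x$ on branch 1 and $x=\varepsilon/y$ on branch 2, the lifts differ by $\varepsilon f_2(0)x^{-1}e$ and $\varepsilon f_1(0)y^{-1}e$. Multiplying by $s'$ gives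
$$f_2(0)\,g_1(x^2)\frac{dx}x\quad\text{and}\quad-f_1(0)\,g_2(y^2)\frac{dy}y .$$
As $\frac{dx}x=\frac12\frac{dX}X$, the sum of residues is $\frac12f_1(0)f_2(0)(c_v-c_w)$. Hence $c_v=c_w$.

Since $\Gamma$ is connected, $s'\in\mathbb Cs$. By Lemma 4 the generic points of $Z$ satisfy the hypotheses, so $Z$ is generically reduced. $\square$

## 8. Squaring: from $Z$ to the Hodge bundle

Squaring gives a proper morphism $\mathrm{sq}:Z\to\mathbb P\mathcal H_g$, $(\mathcal C,L,[s])\mapsto(C,[s^2])$; here $s^2\ne0$ because $\mathcal C$ is reduced. Moreover $\mathrm{sq}^*\mathcal O(-1)=\mathcal O_Z(-2)$, so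
$$\mathrm{sq}^*\xi=2h.\tag{7}$$

For $\Gamma\in\mathrm{Tree}_{g,n}$ all edges are separating, so $\zeta_\Gamma^*\mathcal H_g=\bigoplus_v\mathcal H_{g(v)}$. Let $\hat\zeta_\Gamma:\mathbb P(\bigoplus_v\mathcal H_{g(v)})\to\mathbb P\mathcal H_g$ be the induced map, let $P_\Gamma$ be the closure of $\mathbb P(\prod_v\mathcal{SQ}_{g(v)}(1,\dots,1))$, and let $[P_\Gamma]^\pm$ be its cycle with each component weighted by the product of the signs of its factors. In genus two with one edge, $P_\Gamma=\mathbb P(\mathcal H_1\oplus\mathcal H_1)$ with sign $+$: the extra component of Section 1. Put $[Z]^\pm=(-1)^\eta[Z]$.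

**Proposition 6.** $\displaystyle 2\,\mathrm{sq}_*[Z]^\pm=\sum_{\Gamma\in\mathrm{Tree}_{g,n}}\frac1{|\mathrm{Aut}\,\Gamma|}\hat\zeta_{\Gamma*}[P_\Gamma]^\pm.$

*Proof.* **Step 1: dimensions.** We check that both sides have dimension $\dim S$. $\mathbb P\mathcal{SQ}_g(1^n)$ is the image of the open part of $Z$ over $\mathcal M_{g,n}$ where $s$ is nonzero at the legs, and $\mathrm{sq}$ is quasi-finite there. So it is pure of dimension $3g-3+n$ by Lemma 4. Hence $P_\Gamma$ is pure of dimension
$$\sum_v(3g(v)-2+n(v))-1=3g-3+n-|E|+|V|-1=\dim S.$$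

**Step 2: where components of $Z$ go.** The locally closed stratum of $\overline{\mathcal M}_{g,n}$ with graph $\Gamma$ is $[\prod_v\mathcal M_{g(v),n(v)}/\mathrm{Aut}\,\Gamma]$. Over it lies the substack $Y_\Gamma=[\mathbb P(\prod_v\mathcal{SQ}_{g(v)}(1^{n(v)}))/\mathrm{Aut}\,\Gamma]$ of $\mathbb P\mathcal H_g$, and $\frac1{|\mathrm{Aut}\,\Gamma|}\hat\zeta_{\Gamma*}[P_\Gamma]^\pm=[\overline{Y_\Gamma}]^\pm$. By Lemma 4 the generic point of each component of $Z$ maps to some $Y_\Gamma$.

**Step 3: square roots on $\mathcal C$.** We compute the fiber of $\mathrm{sq}$ over a geometric point $y=(C,[\omega])\in Y_\Gamma$. It is the groupoid of $(\mathcal C,L,\varphi,[s])$ over $C$ with $[s^2]=[\omega]$. The curve $\mathcal C$ is unique up to isomorphism over $C$, with $\mathrm{Aut}(\mathcal C/C)=\mu_2^E$, and all nodes are separating, hence NS. Fix $\mathcal C$ and consider triples $(L,\varphi,s)$ with $\varphi(s^2)=\omega$. On $\mathcal C_v$ the bundle $\omega_{\mathcal C}|_{\mathcal C_v}$ is the pullback of $\omega_{C_v}(\sum q)$, where $q$ runs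 over the branch points; with $\tilde q=\{x=0\}$ we have $q=2\tilde q$. So $s|_{\mathcal C_v}$ has divisor $\frac12\mathrm{div}(\omega_v)+\sum\tilde q$, and $(L,s)|_{\mathcal C_v}$ is unique up to unique isomorphism: it is $\mathcal O$ of this divisor with its canonical section, and $\varphi$ is determined by $\varphi(s^2)=\omega$. At each node there are exactly two gluings compatible with $\varphi$, differing by sign, and $s$ glues automatically since it vanishes at the stacky nodes. So there are exactly $2^{|E|}$ isomorphism classes of triples, without nontrivial automorphisms.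

An object $(L,\varphi,[s])$ can be normalized so that $s^2=\omega$, with $s$ unique up to sign, and $(L,\varphi,s)\cong(L,\varphi,-s)$ via $-1$. So there are $2^{|E|}$ isomorphism classes $(L,\varphi,[s])$ over $\mathcal C$, each with automorphism group $\{\pm1\}$.

**Step 4: ghosts permute the square roots.** Now we allow automorphisms of $\mathcal C$ over $C$. The ghost $\gamma_i:(x,y)\mapsto(-x,y)$ flips the gluing at the node $i$ and no other. Indeed, let $e_1,e_2$ be the generators on the two branches, glued by $e_1=e_2$ at the node, and $s=xf e_1$ with $f=f(x^2)$ on branch 1. The isomorphism $\gamma_i^*L\cong L$ over branch 1 carrying $\gamma_i^*s=-xf\,\gamma_i^*e_1$ to $s$ sends $\gamma_i^*e_1\mapsto-e_1$, while on branch 2 it sends $\gamma_i^*e_2\mapsto e_2$. So $\mu_2^E$ acts simply transitively on the $2^{|E|}$ classes. The fiber groupoid has one isomorphism class, with automorphism group of order $2$.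

**Step 5: degree, multiplicity, sign.** All fibers of $\mathrm{sq}$ over $Y_\Gamma$ consist of one point. Let $Y$ be a component of $Y_\Gamma$; it has dimension $\dim S$. Its generic point has exactly one preimage, whose closure has dimension $\dim S$ and so is a component of $Z$; by Step 2 all components arise in this way, once each. The map from that component to $\overline Y$ has degree $\frac12$ (generically unramified in characteristic $0$, fiber with one point and automorphism group of order $2$). Its multiplicity in $[Z]$ is $1$ by Lemma 5. Its sign is $(-1)^{h^0(L)}=\prod_v(-1)^{h^0(\theta_v)}$, since $H^0(L)=\bigoplus_vH^0(\theta_v)$, and $\theta_v=\mathcal O(\frac12\mathrm{div}\,\omega_v)$. So $2\,\mathrm{sq}_*[Z]^\pm=\sum_\Gamma[\overline{Y_\Gamma}]^\pm$. $\square$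

**Lemma 7.** Let $p_\Gamma:\mathbb P(\bigoplus_v\mathcal H_{g(v)})\to\prod_v\overline{\mathcal M}_{g(v),n(v)}$. Then $\sum_bt^bp_{\Gamma*}(\xi^b[P_\Gamma]^\pm)=t^{|E|}\bigotimes_vs_{g(v)}(t)$.

*Proof.* Let $\mathcal O_v(-1),\xi_v$ be the tautological data on $\mathbb P\overline{\mathcal{SQ}}_{g(v)}(1^{n(v)})$. The projective bundle $\mathbb P(\bigoplus_v\mathcal O_v(-1))$ over $\prod_v\mathbb P\overline{\mathcal{SQ}}_{g(v)}(1^{n(v)})$ maps birationally onto $P_\Gamma$, compatibly with $\mathcal O(1)$: where all coordinates are nonzero, the factors are recovered by projection. By (1) its projection $r$ to the base satisfies $\sum_bt^br_*(\xi^b)=t^{|V|-1}\prod_v(1-t\xi_v)^{-1}$, and $|V|-1=|E|$. Push forward from the base, componentwise with signs: the factor $v$ gives $\sum_bt^bp_*(\xi_v^b[\cdots]^\pm)=s_{g(v)}(t)$. $\square$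

What remains for (I) is to push $(-1)^\eta c_{2t}(-R\pi_*L)$ forward along $\epsilon$.

## 9. Riemann–Roch for $L$

Let $\nu:\mathcal N\to S$ be the stack of pairs (point of $S$, node of $C$). It is finite and unramified of codimension $1$ over $S$; étale locally $\mathcal N=\bigsqcup_i\{\tau_i=0\}$. It splits as $\mathcal N=\mathcal N^{NS}\sqcup\mathcal N^R$. On the double cover $\tilde{\mathcal N}\to\mathcal N$ ordering the branches, let $T_1,T_2$ be the tangent lines of the branches of the *coarse* curve and
$$\alpha_1=\tfrac12c_1(T_1),\qquad\alpha_2=\tfrac12c_1(T_2).$$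
Classes symmetric in $\alpha_1,\alpha_2$ are regarded as classes on $\mathcal N$. From $XY=\tau^2$, the normal bundle $\Theta$ of $\mathcal N\to S$ satisfies $\Theta^2=T_1T_2$, so $c_1(\Theta)=\alpha_1+\alpha_2$. Put
$$F(x)=\coth x-\tfrac1x,\qquad G(x)=\tfrac1{\sinh x}-\tfrac1x.$$
Both are odd power series, so $\frac{F(x)+F(y)}{x+y}$ and $\frac{G(x)+G(y)}{x+y}$ are power series with only even-degree terms. Let
$$R_d=\nu_*(\mathsf F_d),\qquad\mathsf F_d=\Big[\tfrac12\,\tfrac{F(\alpha_1)+F(\alpha_2)}{\alpha_1+\alpha_2}\Big]_{\deg d-1}\in A^{d-1}(\mathcal N^R).$$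

**Proposition 8.** $\mathrm{ch}_d(R\pi_*L)=0$ for $d$ even, and for $d$ odd
$$\mathrm{ch}_d(R\pi_*L)=(2^{-d}-1)\,\mathrm{ch}_d(\mathcal H_g)+(2-2^{-d})R_d.$$
Also $\mathrm{ch}_d(\mathcal H_g)=0$ for even $d\ge2$, on $S$ and on $\overline{\mathcal M}_{g,n}$.

*Proof.* By Lemma 1 we may pull back to $T$ (for $d>\dim S$ there is nothing to prove). The vanishing on $S$ implies that on $\overline{\mathcal M}_{g,n}$, as $\epsilon_*\epsilon^*=2^{2g-1}$.

**Step 1: blow up the nodes.** Grothendieck–Riemann–Roch wants a smooth total space, but the coarse family $C\to T$ is locally $XY=\tau^2$ at nodes, with $\tau$ part of a coordinate system on $T$. Blow up the node locus $\mathcal N_T\subset C$: $b:\tilde C\to C$. It is covered by the charts $(X,w=\tau/X)$, where $Y=Xw^2$, and $(Y,w'=\tau/Y)$, with $w'=1/w$. So $\tilde C$ is smooth. The exceptional divisor $\mathbb E$, given by $X=0$ in the first chart, is a $\mathbb P^1$-bundle over $\mathcal N_T$ (the conic $XY=\tau^2$), and $\mathcal O(-\mathbb E)$ has degree $2$ on its fibers. The map $\tilde\pi:\tilde C\to T$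 is a projective nodal family, locally $\tau=Xw$, and $\omega_{\tilde\pi}=b^*\omega$, with generator $dX/X=-dw/w$.

**Step 2: transport $L$.** We replace $\rho_*L$ by a line bundle with the same direct image. Let $\tilde L=b^*\rho_*L/\text{torsion}$. At NS nodes $\rho_*L$ is generated by $xe,ye$, and $ye=(\tau/X)xe=w\cdot xe$. So $\tilde L$ is a line bundle, generated by $xe$ and $ye$ in the two charts, and is $\mathcal O(1)$ on exceptional fibers. In the local model, sections of $\tilde L$ on the first chart are spanned by $X^iw^jxe=x^{2i-j+1}y^je$, i.e. by $x^ay^ce$ with $c\ge0$ and $a+c\ge1$ odd; symmetrically on the second chart. So $b_*\tilde L$ is spanned by $x^ay^ce$ with $a,c\ge0$ and $a+c$ odd, i.e. $b_*\tilde L=\rho_*L$. Since $H^1(\mathbb P^1,\mathcal O(1+2k))=0$ for $k\ge0$, $R^1b_*\tilde L=0$ by the theorem on formal functions. As $(xe)^2=X\cdot\frac{dx}x$, we have $\tilde L^2=\omega_{\tilde\pi}(-\mathbb E^{NS})$ near NS nodes. At R nodes $\rho_*L$ is invertible and $\tilde L=b^*\rho_*L$, and in the same way $Rb_*\mathcal O=\mathcal O$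 because $C$ is normal and $H^1(\mathbb P^1,\mathcal O(2k))=0$. Therefore
$$R\tilde\pi_*\tilde L=R\pi_*L,\qquad R\tilde\pi_*\mathcal O=1-\mathcal H_g^\vee,\qquad c_1(\tilde L)=\tfrac12(\kappa-\mathbb E^{NS}),\quad\kappa:=c_1(\omega_{\tilde\pi}).$$
Moreover $\kappa|_{\mathbb E}=0$, because $\omega|_{\mathcal N_T}$ is trivialized up to sign by the residue.

**Step 3: the Todd class.** Let $i:\Sigma\to\tilde C$ be the singular locus of $\tilde\pi$, smooth of codimension $2$, with Chern roots $r_1,r_2$ of its normal bundle. In $K$-theory $T_{\tilde C}-\tilde\pi^*T_T=\Omega_{\tilde\pi}^\vee$, and the image of $\Omega_{\tilde\pi}\to\omega_{\tilde\pi}$ is the ideal of $\Sigma$ times $\omega_{\tilde\pi}$: for $\tau=Xw$, $\Omega_{\tilde\pi}$ has generators $dX,dw$ and the relation $w\,dX+X\,dw=0$, the Koszul presentation of $(X,w)$. So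
$$0\to\Omega_{\tilde\pi}\to\omega_{\tilde\pi}\to\omega_{\tilde\pi}|_\Sigma\to0,\qquad\mathrm{Td}(\tilde\pi)=\mathrm{td}(-\kappa)\cdot\mathrm{td}\big((i_*\mathcal R)^\vee\big)^{-1},$$
with $\mathcal R=\omega_{\tilde\pi}|_\Sigma$ torsion, $\mathrm{td}(x)=\frac x{1-e^{-x}}$ and $\mathrm{td}(-\kappa)=\frac\kappa{e^\kappa-1}$. Riemann–Roch for $i$ gives $\mathrm{ch}(i_*\mathcal R)=i_*\big(\frac{(1-e^{-r_1})(1-e^{-r_2})}{r_1r_2}\big)$. The class $\mathrm{td}(E^\vee)^{-1}$ is $\exp$ of a universal linear combination of the $\mathrm{ch}_d(E)$, and $i_*\beta\cdot i_*\beta'=i_*(r_1r_2\beta\beta')$. Hence $\mathrm{td}((i_*\mathcal R)^\vee)^{-1}=1+i_*\big(\frac{\Phi(r_1,r_2)-1}{r_1r_2}\big)$, where $\Phi$ is the same exponential evaluated on the formal Chern character $(1-e^{-r_1})(1-e^{-r_2})=1-e^{-r_1}-e^{-r_2}+e^{-r_1-r_2}$, that is, $\Phi=\frac{\mathrm{td}(r_1)\mathrm{td}(r_2)}{\mathrm{td}(r_1+r_2)}$. Since $\frac{1-ab}{(1-a)(1-b)}=\frac1{1-a}+\frac1{1-b}-1$ and $\frac1{1-e^{-r}}=\frac12(1+\coth\frac r2)$,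
$$\mathrm{Td}(\tilde\pi)=\mathrm{td}(-\kappa)\big(1+i_*\Pi(r_1,r_2)\big),\qquad\Pi(r_1,r_2)=\frac{\coth\frac{r_1}2+\coth\frac{r_2}2}{2(r_1+r_2)}-\frac1{r_1r_2}.\tag{8}$$

**Step 4: normal data.** We express everything through $\alpha_1,\alpha_2$. The map $\Sigma\to\mathcal N_T$ is the double cover choosing a branch; over $\tilde{\mathcal N}_T$ it consists of two disjoint sections $\sigma_1,\sigma_2$ of the $\mathbb P^1$-bundle $\mathbb E$. At $\sigma_1$ the coordinates are $X$ along branch 1, with tangent line $T_1$, and $w=\tau/X$ along $\mathbb E$, with tangent line $\Theta T_1^{-1}$. So the normal roots at $\sigma_1$ are $(2\alpha_1,\alpha_2-\alpha_1)$, and $\mathcal O(\mathbb E)|_{\sigma_1}=T_1$ has class $2\alpha_1$. At $\sigma_2$ they are $(2\alpha_2,\alpha_1-\alpha_2)$ and $2\alpha_2$. Let $\vartheta=c_1(\mathcal O(\mathbb E)|_{\mathbb E})$, of degree $-2$ on fibers. Restricting to $\sigma_1$, which is disjoint from $\sigma_2$, we find $\vartheta=2\alpha_1-2[\sigma_2]$, and $[\sigma_2]^2=(\alpha_1-\alpha_2)[\sigma_2]$. So for a power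 series $\Psi$,
$$\Psi(\vartheta)=\Psi(2\alpha_1)+[\sigma_2]\,\frac{\Psi(2\alpha_2)-\Psi(2\alpha_1)}{\alpha_1-\alpha_2},\quad\text{with push-forward}\quad\frac{\Psi(2\alpha_2)-\Psi(2\alpha_1)}{\alpha_1-\alpha_2}.\tag{9}$$

**Step 5: boundary contributions.** By Riemann–Roch the part without boundary corrections is
$$\tilde\pi_*\Big(e^{a\kappa}\frac\kappa{e^\kappa-1}\Big)=\sum_d\frac{B_{d+1}(a)}{(d+1)!}\tilde\pi_*\kappa^{d+1},$$
in degrees $d$, with $a=0$ for $\mathcal O$ and $a=\frac12$ for $\tilde L$. Since $\kappa|_{\mathbb E}=0$ and $\kappa|_\Sigma=0$, the other contributions are classes on $\mathcal N_T$, as follows.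

For $\mathcal O$ at all nodes, and for $\tilde L$ at R nodes, we get $\Pi(2\alpha_1,\alpha_2-\alpha_1)+\Pi(2\alpha_2,\alpha_1-\alpha_2)$. The two terms $\coth\frac{\alpha_2-\alpha_1}2$ and $\coth\frac{\alpha_1-\alpha_2}2$ cancel, and
$$-\frac1{2\alpha_1(\alpha_2-\alpha_1)}-\frac1{2\alpha_2(\alpha_1-\alpha_2)}=-\frac1{2\alpha_1\alpha_2}.\tag{10}$$
So the contribution is
$$\frac{\coth\alpha_1+\coth\alpha_2}{2(\alpha_1+\alpha_2)}-\frac1{2\alpha_1\alpha_2}=\frac12\,\frac{F(\alpha_1)+F(\alpha_2)}{\alpha_1+\alpha_2}.$$

For $\tilde L$ at NS nodes there is the extra factor $e^{-\mathbb E/2}=1+\mathbb E\,\Psi(\mathbb E)$ with $\Psi(z)=\frac{e^{-z/2}-1}z$, and $c_1(\tilde L)|_{\sigma_1}=-\alpha_1$, $c_1(\tilde L)|_{\sigma_2}=-\alpha_2$. By (9) the contribution is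
$$\frac{e^{-\alpha_1}-1}{2\alpha_1(\alpha_2-\alpha_1)}+\frac{e^{-\alpha_2}-1}{2\alpha_2(\alpha_1-\alpha_2)}+e^{-\alpha_1}\Pi(2\alpha_1,\alpha_2-\alpha_1)+e^{-\alpha_2}\Pi(2\alpha_2,\alpha_1-\alpha_2).$$
The terms with $e^{-\alpha_i}$ in the first two fractions cancel against the $-\frac1{r_1r_2}$ parts of $\Pi$. The terms without exponentials are the left side of (10). What remains is
$$-\frac1{2\alpha_1\alpha_2}+\frac1{2(\alpha_1+\alpha_2)}\Big[e^{-\alpha_1}\coth\alpha_1+e^{-\alpha_2}\coth\alpha_2+(e^{-\alpha_1}-e^{-\alpha_2})\coth\tfrac{\alpha_2-\alpha_1}2\Big].$$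
Since $\coth\frac{\alpha_2-\alpha_1}2=\frac{e^{-\alpha_1}+e^{-\alpha_2}}{e^{-\alpha_1}-e^{-\alpha_2}}$, the last term in brackets is $e^{-\alpha_1}+e^{-\alpha_2}$. With $e^{-x}(\coth x+1)=\frac1{\sinh x}$, this equals
$$\frac12\,\frac{G(\alpha_1)+G(\alpha_2)}{\alpha_1+\alpha_2}.$$

**Step 6: comparison of $\tilde L$ with $\mathcal O$.** We have
$$F(x)=\sum_{k\ge1}\frac{2^{2k}B_{2k}}{(2k)!}x^{2k-1},\qquad G(x)=\sum_{k\ge1}\frac{2^{2k}B_{2k}(\frac12)}{(2k)!}x^{2k-1},\qquad B_{d+1}(\tfrac12)=(2^{-d}-1)B_{d+1};$$
the formula for $G$ follows from $\frac1{\sinh x}=\frac1x\cdot\frac{2xe^{x}}{e^{2x}-1}$. For $d$ even ($d\ge2$ for $\mathcal O$, $d\ge0$ for $\tilde L$) everything vanishes: the odd Bernoulli numbers $B_{d+1}$, $d\geq 2$, and the values $B_{d+1}(\frac12)$ are zero, and the boundary terms have no odd-degree part. In particular $\mathrm{ch}_d(\mathcal H_g)=0$ for even $d\ge2$. For $d$ odd, the bulk and NS terms of $\mathrm{ch}_d(R\pi_*L)$ are $(2^{-d}-1)$ times those of $\mathrm{ch}_d(R\pi_*\mathcal O)=-\mathrm{ch}_d(\mathcal H_g^\vee)=\mathrm{ch}_d(\mathcal H_g)$,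 and the R terms are $R_d$ in both cases. Hence $\mathrm{ch}_d(R\pi_*L)=(2^{-d}-1)(\mathrm{ch}_d(\mathcal H_g)-R_d)+R_d$. $\square$

## 10. The R-node terms cancel in pairs

The classes $R_d$ are not Hodge classes. What saves us is the sign: at an R node the two gluings of $L$ have opposite parity, as for the two R-roots in Example 1.

**Proposition 9.** $\epsilon_*\big((-1)^\eta c_{2t}(-R\pi_*L)\big)=2^{g-1}\Lambda(2t)\Lambda(-t)$.

*Proof.* **Step 1: isolate the R-terms.** We have $\log c_u(-E)=\sum_{d\ge1}(-1)^d(d-1)!\,u^d\,\mathrm{ch}_d(E)$. With $u=2t$ and Proposition 8,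
$$\log c_{2t}(-R\pi_*L)=\sum_{d\text{ odd}}(d-1)!\big((2t)^d-t^d\big)\mathrm{ch}_d(\mathcal H_g)+\Xi=\log\Lambda(2t)+\log\Lambda(-t)+\Xi,$$
where $\Xi$ is a linear combination of the $R_d$ with coefficients in $t\,\mathbb Q[t]$; the even terms of $\log\Lambda$ vanish by Proposition 8. By the projection formula it suffices that
$$\epsilon_*((-1)^\eta)=2^{g-1}\quad\text{and}\quad\epsilon_*\big((-1)^\eta R_{d_1}\cdots R_{d_m}\big)=0\ \text{ for }m\ge1.$$
For the first: a smooth curve has $2^{g-1}(2^g+1)$ even and $2^{g-1}(2^g-1)$ odd theta characteristics, each counted with weight $\frac12$; the difference is $\frac12\cdot2^g$.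

**Step 2: an involution of $\mathcal N^R$.** This step constructs the change of gluing in families. On the universal curve over $\mathcal N^R$ normalize along the universal node $\mathfrak n$, with branch sections $n_1,n_2$, and let $M_{\mathfrak n}$ be the sheaf of functions $f$ on the normalization with $f|_{n_2}=-f|_{n_1}$. It is a line bundle on the twisted curve, independent of the order of the branches, compatible with base change, pulled back from the coarse curve, trivial on the normalization, and $M_{\mathfrak n}^2\cong\mathcal O$ by multiplication. So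
$$\iota(\mathcal C,L,\varphi,\mathfrak n)=(\mathcal C,L\otimes M_{\mathfrak n},\varphi,\mathfrak n)$$
defines an automorphism of $\mathcal N^R$ with $\iota^2\cong\mathrm{id}$. It multiplies the gluing of $L$ at $\mathfrak n$ by $-1$, preserves the types of all nodes, and $\epsilon\nu\iota=\epsilon\nu$.

**Step 3: $\iota$ flips parity.** Work on coarse curves. Let $L'=L\otimes M_{\mathfrak n}$, and let $L^\nu$ be the pullback to the normalization at $\mathfrak n$; multiplication maps it to $\omega(n_1+n_2)$ there. From $0\to L\to L^\nu\to L|_{\mathfrak n}\to0$ (push-forward of $L^\nu$ understood) and $\chi(L)=0$ we get $\chi(L^\nu)=1$. By Serre duality as in Section 3, $h^1(L^\nu)=h^0(L^\nu(-n_1-n_2))=:h_0$, so $h^0(L^\nu)=h_0+1$. The evaluation $H^0(L^\nu)\to L|_{n_1}\oplus L|_{n_2}$ has kernel of dimension $h_0$, hence one-dimensional image. By the residue theorem for $s^2$ the image is isotropic for the nondegenerate form $(c_1,c_2)\mapsto\operatorname{Res}_{n_1}c_1^2+\operatorname{Res}_{n_2}c_2^2$, so it is one of the two isotropic lines.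 These are exactly the graphs of the two gluings compatible with $\varphi$, since the fiber $\omega_C|_{\mathfrak n}$ identifies opposite residues; they are the gluings defining $L$ and $L'$. A section of $L^\nu$ is a section of $L$ (of $L'$) when its value lies in the corresponding graph. So $\{h^0(L),h^0(L')\}=\{h_0,h_0+1\}$, and $\iota^*(-1)^{\nu^*\eta}=-(-1)^{\nu^*\eta}$.

**Step 4: the classes are $\iota$-invariant.** We show $\iota^*\mathsf F_d=\mathsf F_d$ and $\iota^*\nu^*R_d=\nu^*R_d$. Let $D$ be the smooth stack of pairs (point of $\overline{\mathcal M}_{g,n}$, node) and $m:\mathcal N^R\to D$, $(\mathcal C,L,\mathfrak n)\mapsto(C,\mathfrak n)$. As $\alpha_1,\alpha_2$ are defined through the coarse curve, $\mathsf F_d=m^*\bar{\mathsf F}_d$ with $\bar{\mathsf F}_d\in A^*(D)$. Since $m\iota=m$, $\iota^*\mathsf F_d=\mathsf F_d$.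

Next, $\mathcal N^R\times_S\mathcal N^R=\Delta\sqcup\mathcal N^{(2)}$, where $\Delta\cong\mathcal N^R$ is the diagonal (open and closed) and $\mathcal N^{(2)}$ is the stack of ordered pairs $(\mathfrak n,\mathfrak n')$ of distinct R-nodes. Étale locally on $S$ the branches $\{\tau_i=0\}$ are distinct coordinate hyperplanes, so $\Delta$ contributes with excess bundle $\Theta$ and $\mathcal N^{(2)}$ is transversal:
$$\nu^*\nu_*\gamma=c_1(\Theta)\gamma+\mathrm{pr}_{1*}\mathrm{pr}_2^*\gamma,\qquad\mathrm{pr}_i:\mathcal N^{(2)}\to\mathcal N^R.$$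
The class $c_1(\Theta)=\alpha_1+\alpha_2$ also comes from $D$. The automorphism $\iota^{(2)}:(\mathcal C,L,\mathfrak n,\mathfrak n')\mapsto(\mathcal C,L\otimes M_{\mathfrak n},\mathfrak n,\mathfrak n')$ satisfies $\mathrm{pr}_1\iota^{(2)}=\iota\,\mathrm{pr}_1$ and $m\,\mathrm{pr}_2\,\iota^{(2)}=m\,\mathrm{pr}_2$. So
$$\iota^*\mathrm{pr}_{1*}\mathrm{pr}_2^*m^*\bar{\mathsf F}_d=\mathrm{pr}_{1*}\iota^{(2)*}\mathrm{pr}_2^*m^*\bar{\mathsf F}_d=\mathrm{pr}_{1*}\mathrm{pr}_2^*m^*\bar{\mathsf F}_d,$$
and $\nu^*R_d$ is $\iota$-invariant.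

**Step 5: cancellation.** By the projection formula $(-1)^\eta R_{d_1}\cdots R_{d_m}=\nu_*\big((-1)^{\nu^*\eta}\gamma\big)$ with $\gamma=\mathsf F_{d_1}\prod_{j\ge2}\nu^*R_{d_j}$, which is $\iota$-invariant. For every $\beta$ we have $(\epsilon\nu)_*\iota^*\beta=(\epsilon\nu)_*\iota_*\iota^*\beta=(\epsilon\nu)_*\beta$. Hence, by Step 3,
$$(\epsilon\nu)_*\big((-1)^{\nu^*\eta}\gamma\big)=(\epsilon\nu)_*\iota^*\big((-1)^{\nu^*\eta}\gamma\big)=-(\epsilon\nu)_*\big((-1)^{\nu^*\eta}\gamma\big)=0.\qquad\square$$

## 11. Identity (I): evaluating the push-forward of $[Z]^\pm$ twice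

By Lemma 4, Proposition 2 applies. Note that $p\circ\mathrm{sq}=\epsilon q_Z$. By (7), Proposition 2 with $u=2t$, Proposition 9 and $\deg\epsilon=2^{2g-1}$,
$$\sum_bt^bp_*\big(\xi^b\cdot2\,\mathrm{sq}_*[Z]^\pm\big)=\epsilon_*\Big((-1)^\eta\,2\sum_b(2t)^bq_{Z*}(h^b[Z])\Big)=\epsilon_*\big((-1)^\eta c_{2t}(-R\pi_*L)\big)-\epsilon_*(1)=L_g(t).\tag{11}$$
Here $(-1)^\eta(-1)^\eta=1$ produced the constant $\epsilon_*(1)=2^{2g-1}$. On the other hand, by Proposition 6, $p\,\hat\zeta_\Gamma=\zeta_\Gamma p_\Gamma$ and Lemma 7, the left side equals $\sum_\Gamma\frac{t^{|E|}}{|\mathrm{Aut}\,\Gamma|}\zeta_{\Gamma*}\big(\bigotimes_vs_{g(v)}(t)\big)$. This proves (I). $\square$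

## 12. Identity (II): trees with a marked set of edges

Substitute (I) at every vertex of the right side of (II). It becomes
$$\sum_\Gamma\frac1{|\mathrm{Aut}\,\Gamma|}\sum_{(\Gamma_v)}\frac{w(\Gamma,(\Gamma_v))}{\prod_v|\mathrm{Aut}\,\Gamma_v|},\qquad w=(-t)^{|E(\Gamma)|}\,t^{\sum_v|E(\Gamma_v)|}\,\zeta_{\Gamma*}\prod_v\zeta_{\Gamma_v*}\Big(\bigotimes s(t)\Big),$$
where $\Gamma_v$ runs over isomorphism classes in $\mathrm{Tree}_{g(v),n(v)}$, with legs labeled by the half-edges and legs at $v$.

**Step 1: two groupoids.** The automorphism factors are handled by counting in groupoids. Let $\mathcal G_1$ have objects $(\Gamma,(\Gamma_v)_v)$ and as morphisms the isomorphisms $\Gamma\to\tilde\Gamma$ together with compatible isomorphisms of the $\Gamma_v$. For fixed $\Gamma$, $\mathrm{Aut}\,\Gamma$ acts on the finite set of tuples of isomorphism classes $(\Gamma_v)$; the orbits are the isomorphism classes of objects over $\Gamma$, and the automorphism group of an object is an extension of the stabilizer by $\prod_v\mathrm{Aut}\,\Gamma_v$. By orbit–stabilizer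 the sum above is $\sum_{[z]\in\mathcal G_1}w(z)/|\mathrm{Aut}\,z|$. Let $\mathcal G_2$ have objects $(\Gamma',F)$ with $\Gamma'\in\mathrm{Tree}_{g,n}$ and $F\subset E(\Gamma')$. Likewise $\sum_{[z]\in\mathcal G_2}w(z)/|\mathrm{Aut}\,z|=\sum_{\Gamma'}\frac1{|\mathrm{Aut}\,\Gamma'|}\sum_{F}w(\Gamma',F)$.

**Step 2: they are equivalent.** Inserting the $\Gamma_v$ into $\Gamma$ and putting $F=E(\Gamma)$ is an equivalence $\mathcal G_1\to\mathcal G_2$. A quasi-inverse cuts $\Gamma'$ along $F$ to obtain the $\Gamma_v$ and contracts $E(\Gamma')\setminus F$ to obtain $\Gamma$. Insertion, cutting and contraction preserve stability and trees without genus-$0$ vertices (contracting edges of a tree adds genera).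

**Step 3: the alternating sum.** Since $\zeta_{\Gamma*}\circ\prod_v\zeta_{\Gamma_v*}=\zeta_{\Gamma'*}$ and $|E(\Gamma')|=|F|+\sum_v|E(\Gamma_v)|$, the right side of (II) equals
$$\sum_{\Gamma'}\frac{t^{|E(\Gamma')|}}{|\mathrm{Aut}\,\Gamma'|}\Big(\sum_{F\subset E(\Gamma')}(-1)^{|F|}\Big)\zeta_{\Gamma'*}\Big(\bigotimes_vs_{g(v)}(t)\Big)=s_g(t),$$
since the inner sum vanishes unless $E(\Gamma')=\emptyset$. This proves Theorem A. $\blacksquare$

## 13. Cycle classes in $\mathbb P\mathcal H_g$ and the two parities separately

The argument gives a little more; this section is not used in the proof of Theorem A.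

**Theorem B.** Let $g\ge1$ and $2g-2+n>0$.

**(a)** In $A^{g-1}(\mathbb P\mathcal H_g)$:
$$\sum_{\Gamma\in\mathrm{Tree}_{g,n}}\frac1{|\mathrm{Aut}\,\Gamma|}\hat\zeta_{\Gamma*}[P_\Gamma]^\pm=2^{g-1}\sum_{i=0}^{g-1}(2^i-2^g)\,\lambda_i\,\xi^{g-1-i}.$$

**(b)** Let $D_g(t)=\sum_{\Gamma\in\mathrm{Tree}_{g,n}}\frac{(-t)^{|E|}}{|\mathrm{Aut}\,\Gamma|}\zeta_{\Gamma*}\Big(\bigotimes_v2^{g(v)-1}\big(\Lambda(2t)-2^{g(v)}\Lambda(t)\big)\Big)$. Then
$$[\mathbb P\overline{\mathcal{SQ}}_g(1,\dots,1)]^\pm=\sum_{i=0}^{g-1}\xi^{g-1-i}\,[t^i]D_g(t),\qquad[t^i]D_g(t)=0\ \text{ for all }i\ge g.$$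

**(c)** (Without signs, hence each parity separately.) Let $\mathsf C_g(t)=\epsilon_*c_{2t}(-R\pi_*L)$ and $s_g^{\rm tot}(t)=\sum_bt^bp_*\big(\xi^b[\mathbb P\overline{\mathcal{SQ}}_g(1^n)]\big)$, where $[\mathbb P\overline{\mathcal{SQ}}_g]=[\mathbb P\overline{\mathcal{SQ}}{}_g^+]+[\mathbb P\overline{\mathcal{SQ}}{}_g^-]$. Then, with sums over $\Gamma\in\mathrm{Tree}_{g,n}$,
$$\mathsf C_g(t)-2^{g-1}=\sum_\Gamma\frac{t^{|E|}}{|\mathrm{Aut}\,\Gamma|}\zeta_{\Gamma*}\Big(\bigotimes_vs^{\rm tot}_{g(v)}(t)\Big),\qquad s_g^{\rm tot}(t)=\sum_\Gamma\frac{(-t)^{|E|}}{|\mathrm{Aut}\,\Gamma|}\zeta_{\Gamma*}\Big(\bigotimes_v\big(\mathsf C_{g(v)}(t)-2^{g(v)-1}\big)\Big),$$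
and $\sum_bt^bp_*(\xi^b[\mathbb P\overline{\mathcal{SQ}}{}_g^{+}])$ and $\sum_bt^bp_*(\xi^b[\mathbb P\overline{\mathcal{SQ}}{}_g^{-}])$ equal $\frac12(s_g^{\rm tot}+s_g)$ and $\frac12(s_g^{\rm tot}-s_g)$ respectively.

*Proof.* **Step 1: a class in codimension $g-1$ is determined by its push-forwards.** Write $\gamma\in A^{g-1}(\mathbb P\mathcal H_g)$ uniquely as $\gamma=\sum_{i=0}^{g-1}\gamma_i\xi^{g-1-i}$ with $\gamma_i\in A^i(\overline{\mathcal M}_{g,n})$. By (1),
$$\sum_bt^bp_*(\xi^b\gamma)=\Lambda(t)^{-1}\sum_{i=0}^{g-1}\gamma_it^i.\tag{12}$$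
So $\gamma$ is determined by the left side, and $\Lambda(t)\sum_bt^bp_*(\xi^b\gamma)$ has degree $\le g-1$ in $t$.

**Step 2: part (a).** Let $\gamma=2\,\mathrm{sq}_*[Z]^\pm$. It has dimension $3g-3+n$, hence codimension $g-1$, and by Proposition 6 it is the left side of (a). Since $\mathrm{ch}_{2k}(\mathcal H_g)=0$ for $k\ge1$ (Proposition 8), $\Lambda(t)\Lambda(-t)=1$. By (11) and (12), $\sum_i\gamma_it^i=\Lambda(t)L_g(t)=2^{g-1}\Lambda(2t)-2^{2g-1}\Lambda(t)$. Read off coefficients; the one of $t^g$ vanishes.

**Step 3: part (b).** Apply (12) to $[\mathbb P\overline{\mathcal{SQ}}_g(1,\dots,1)]^\pm$: $\sum_i\gamma_it^i=\Lambda(t)s_g(t)$. Insert (II). By the projection formula, $\zeta_\Gamma^*\Lambda(t)=\bigotimes_v\Lambda(t)$ for trees, and $\Lambda(t)L_{g(v)}(t)=2^{g(v)-1}\big(\Lambda(2t)-2^{g(v)}\Lambda(t)\big)$ on the factor $v$, we get $\Lambda(t)s_g(t)=D_g(t)$.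

**Step 4: part (c).** The proofs of Proposition 6 and Lemma 7 hold verbatim with all signs used as weights of cycles replaced by $1$. The computation (11) becomes
$$\sum_bt^bp_*(\xi^b\cdot2\,\mathrm{sq}_*[Z])=\epsilon_*c_{2t}(-R\pi_*L)-\epsilon_*((-1)^\eta)=\mathsf C_g(t)-2^{g-1},$$
which gives the first formula. The second follows by the inversion of Section 12, and the last statement is the half-sum and half-difference of the signed and unsigned cycles. $\square$

For $g=2$, $n=0$, part (a) reads $-[W]+p^*[\Delta_1]=-6\xi-4\lambda_1$, that is, $[W]=6\xi+4\lambda_1+p^*[\Delta_1]$. By (1), $p_*(\xi[W])=-6\lambda_1+4\lambda_1+[\Delta_1]=-2\lambda_1+[\Delta_1]$, and so $s_2^{\pm,1}=2\lambda_1-[\Delta_1]$, in agreement with the value $\frac3{24}$ found on the test curve of Section 1.
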